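# A separable dual space with the compact approximation property but without the compact metric approximation property

## 1. Adding a compact set to a small ball

Let $W$ be a Banach space (real or complex), let $X=W^*$, and write $B_W$ for the closed unit ball of $W$. All dualities are bilinear. Take a norm-compact absolutely convex set $C\subset B_W$ and a number $t\ge 1$, and form
$$V_t=C+t^{-1}B_W .$$
This set is absolutely convex. It is closed: if $c_j+t^{-1}b_j\to v$ with $c_j\in C$, $b_j\in B_W$, pass to a subsequence with $c_j\to c\in C$; then $b_j\to t(v-c)$, which lies in $B_W$. Moreover $t^{-1}B_W\subset V_t\subset(1+t^{-1})B_W$. So $V_t$ is the closed unit ball of an equivalent norm on $W$. Write $W_t$ for $W$ with this norm. The dual norm of $x\in X$ is the supremum of $|x(c)+t^{-1}x(b)|$ over $c\in C$, $b\in B_W$, and since both sets are stable under multiplication by scalars of modulus one, this is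
$$|x|_t=\sup_{c\in C}|x(c)|+t^{-1}\|x\| .\tag{1}$$
Put $X_t=(X,|\cdot|_t)$. This is the dual of $W_t$, and
$$t^{-1}\|x\|\le |x|_t\le(1+t^{-1})\|x\| .\tag{2}$$

What is this norm for? When $t$ is large, the unit ball of $W_t$ is a thin neighborhood of a compact set. We shall see in Section 3 that the unit ball of the *bidual* $(X_t)^*$ is $C+t^{-1}B_{X^*}$, which is also a thin neighborhood of $C\subset W$, although $X^*$ may be much larger than $W$. If $T$ is an operator on $X$ with $|T|_t\le\lambda$, then $T^*$ maps $C$ into $\lambda C+\lambda t^{-1}B_{X^*}$. So $T^*$ sends points of $C$ close to points of $W$. The operator $T$ need not be the adjoint of an operator on $W$, but on $C$ it is forced to behave almost as if it were. This lets us transport a failure of approximation in $W$ to the dual norm $|\cdot|_t$.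

The approximation in question is the following. $K(X)$ is the space of compact operators on $X$ and $\mathrm{Ball}(K(X))$ its closed unit ball.

**Definition.** $X$ has the *compact approximation property* (CAP) if the identity $I_X$ lies in the closure of $K(X)$ for the topology of uniform convergence on compact subsets of $X$. For $\lambda<\infty$, it has the *$\lambda$-CAP* if $I_X$ lies in the closure of $\lambda\,\mathrm{Ball}(K(X))$ for this topology. The $1$-CAP is the *compact metric approximation property* (CMAP).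

We shall often use that a bounded sequence of operators converging pointwise to $I$ converges to $I$ uniformly on compact sets (take a finite $\epsilon$-net of the compact set).

**Example.** The space $\ell_1=c_0^*$ has the CMAP: the projections $P_r$ on the first $r$ coordinates are compact contractions and converge pointwise to $I$. Now renorm it by (1), with $W=c_0$ and $C$ the closed absolutely convex hull of $\{2^{-n}e_n:n\ge1\}$. We get $|x|_t=\sup_n2^{-n}|x_n|+t^{-1}\sum_n|x_n|$. Both terms decrease under $P_r$, so $X_t$ still has the CMAP for every $t$. The projections $P_r$ come from operators on $c_0$ that map $C$ into $C$. For the norm $|\cdot|_t$ to do damage, $W$ itself must refuse approximation on $C$.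

Passing to an equivalent norm does not change compactness of operators or the topology of uniform convergence on compacta. So the CAP is an isomorphic property, while the constant $\lambda$ depends on the norm. If $X$ has the CMAP in its original norm, then $X_t$ has the $(t+1)$-CAP: for $S$ with $\|S\|\le1$, (2) gives
$$|Sx|_t\le(1+t^{-1})\|Sx\|\le(1+t^{-1})\|x\|\le(t+1)|x|_t. \tag{3}$$

The following is known. Grothendieck proved that a reflexive Banach space or a separable conjugate space which has the approximation property has the metric approximation property. For compact operators: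

**Proposition 1.** If $X$ is a separable reflexive Banach space which has the CAP, then $X$ has the CMAP.

The paper "A characterization of subspaces $X$ of $l_p$ for which $K(X)$ is an $M$-ideal in $L(X)$" asks whether Proposition 1 remains true when $X$ is only assumed to be a separable conjugate space, that is, separable and isometric to $Y^*$ for some Banach space $Y$. The answer is no.

**Theorem 1.** There are a Banach space $W$ with $X:=W^*$ separable, a norm-compact absolutely convex set $C\subset B_W$, and $\rho<\infty$ such that: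

1. $X=W^*$ (original norm) has the CMAP.
2. For $t\ge1$ the norm $|x|_t=\sup_{c\in C}|x(c)|+t^{-1}\|x\|$ is an equivalent norm on $X$, dual to an equivalent norm on $W$. The separable dual space $X_t=(X,|\cdot|_t)$ has the CAP (indeed the $(t+1)$-CAP), but fails the $\lambda$-CAP whenever $\lambda\ge1$ and $t>2\rho\lambda$. In particular, for $t>2\rho$ (and $t\ge1$), $X_t$ is a separable dual space with the CAP and without the CMAP.
3. $X_\infty=(\bigoplus_{m\ge1}X_m)_{\ell_2}$ is a separable dual space with the CAP which fails the $\lambda$-CAP for every $\lambda<\infty$.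
4. $W$ fails the CAP, although $W^*$ has the CMAP.

There is a positive companion, which also tells us where to look.

**Theorem 2.** If $Y^*$ is separable and $I_{Y^*}$ is in the closure (uniform convergence on compacta) of $\{S^*:S\in K(Y)\}$, then it is in the closure of $\{S^*:S\in K(Y),\ \|S\|\le1\}$.

So Proposition 1 survives for approximation by compact *adjoints*. Consequently, in parts 2 (for $t>2\rho$) and 3 of Theorem 1, the identity is not a limit of compact adjoints: otherwise Theorem 2 would give the CMAP. Approximating compact operators that are not adjoints are essential.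

## 2. Compact adjoints, and why compact operators on a dual escape the argument

A sensible first attempt at a positive answer separates $I$ from the contractive compact operators by a functional, represents this functional concretely, and reads off a contradiction. We carry this out for adjoints. The representation is a case of a theorem of Feder and Saphar.

**Lemma 3.** Let $Y^*$ be separable, $\Theta\in K(Y)^*$, $\epsilon>0$. There are $y_n^*\in Y^*$, $y_n^{**}\in Y^{**}$ with $\sum\|y_n^*\|\|y_n^{**}\|\le(1+\epsilon)\|\Theta\|$ and $\Theta(S)=\sum y_n^{**}(S^*y_n^*)$ for all $S\in K(Y)$.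

*Proof.* **Step 1: a measure.** The purpose is to write $\Theta$ as an integral. Let $\Omega=B_{Y^{**}}\times B_{Y^*}$, each factor with its weak$^*$ topology; $\Omega$ is compact. For $S\in K(Y)$ put $\tilde S(y^{**},y^*)=y^{**}(S^*y^*)$. This function is continuous on $\Omega$. Indeed, if $y^*_\alpha\to y^*$ weak$^*$ in $B_{Y^*}$, then the convergence is uniform on the compact set $\overline{S(B_Y)}$, so $S^*y^*_\alpha\to S^*y^*$ in norm. If also $y^{**}_\alpha\to y^{**}$ weak$^*$ in $B_{Y^{**}}$, then
$$y_\alpha^{**}(S^*y_\alpha^*)-y^{**}(S^*y^*)=y_\alpha^{**}(S^*y^*_\alpha-S^*y^*)+(y_\alpha^{**}-y^{**})(S^*y^*)\to0 .$$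
Also $\|\tilde S\|_\infty=\|S^*\|=\|S\|$. So $\Theta$ is a functional on an isometric copy of $K(Y)$ in the space of continuous functions on $\Omega$, and the Hahn–Banach and Riesz theorems give a regular Borel measure $\nu$ on $\Omega$ with $\|\nu\|=\|\Theta\|$ and $\Theta(S)=\int_\Omega y^{**}(S^*y^*)\,d\nu$.

**Step 2: discretizing the variable $y^*$.** The purpose is to turn the integral into a series. Let $(d_n)$ be norm dense in $B_{Y^*}$. For $l\ge0$ let $q_l(y^*)=d_n$ with the first $n$ such that $\|y^*-d_n\|\le\epsilon2^{-l-2}$. Closed norm balls are weak$^*$ closed, so $q_l$ is a countably valued weak$^*$-Borel function on $B_{Y^*}$. Put $g_0=q_0$ and $g_l=q_l-q_{l-1}$ for $l\ge1$. Then $\|g_0\|\le1$, and for $l\ge1$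
$$\|g_l\|\le\epsilon2^{-l-2}+\epsilon2^{-l-1}\le\epsilon2^{-l},$$
and $\sum_lg_l(y^*)=\lim_l q_l(y^*)=y^*$, uniformly in norm. Write $g_l(y^*)=y^*_{l,n}$ on the Borel pieces $A_{l,n}\subset\Omega$, $n\ge1$, which partition $\Omega$. Let $y^{**}_{l,n}\in Y^{**}$ be the functional $y^*\mapsto\int_{A_{l,n}}\omega(y^*)\,d\nu(\omega,\cdot)$ on $Y^*$, where $\omega$ denotes the $B_{Y^{**}}$-variable. Then $\|y^{**}_{l,n}\|\le|\nu|(A_{l,n})$, so
$$\sum_{l,n}\|y^*_{l,n}\|\|y^{**}_{l,n}\|\le\|\nu\|\Big(1+\sum_{l\ge1}\epsilon2^{-l}\Big)=(1+\epsilon)\|\Theta\| .$$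
Since $|y^{**}(S^*(y^*-q_l(y^*)))|\le\|S\|\epsilon2^{-l-2}$, we may sum under the integral:
$$\Theta(S)=\sum_l\int_\Omega y^{**}(S^*g_l(y^*))\,d\nu=\sum_{l,n}\int_{A_{l,n}}y^{**}(S^*y^*_{l,n})\,d\nu=\sum_{l,n}y^{**}_{l,n}(S^*y^*_{l,n}).\qquad\square$$

*Proof of Theorem 2.* Suppose the conclusion fails. The set $\{S^*:\|S\|\le 1\}$ is absolutely convex, so Hahn–Banach gives a linear functional $\varphi$ on the bounded operators on $Y^*$, continuous for uniform convergence on compacta, with $|\varphi(S^*)|\le1$ for $S\in\mathrm{Ball}(K(Y))$ and $|\varphi(I)|>1$. Let $\epsilon>0$ and apply Lemma 3 to $\Theta(S)=\varphi(S^*)$, where $\|\Theta\|\le1$. Put $\alpha_n=\|y_n^*\|\|y_n^{**}\|$ and discard the terms with $\alpha_n=0$. As $\sum\alpha_n<\infty$, there are $c_n>0$ with $c_n\to\infty$ (if infinitely many terms remain) and $\sum c_n\alpha_n<\infty$. Replace $y_n^*$ by $c_n^{-1}y_n^*/\|y_n^*\|$ and $y_n^{**}$ by $c_n\|y_n^*\|y_n^{**}$. The products $\alpha_n$ and the terms $y_n^{**}(S^*y_n^*)$ are unchanged, and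 now $\|y_n^*\|\to0$ and $\sum\|y_n^{**}\|<\infty$. Hence
$$\psi(T)=\sum_ny_n^{**}(Ty_n^*)$$
is continuous for uniform convergence on compacta: $|\psi(T)|\le\sum\|y_n^{**}\|\cdot\sup_n\|Ty_n^*\|$, and $\{y_n^*\}\cup\{0\}$ is compact. It agrees with $\varphi$ on $\{S^*:S\in K(Y)\}$, and $|\psi(I)|\le\sum\alpha_n\le1+\epsilon$. By hypothesis $I$ is in the closure of $\{S^*:S\in K(Y)\}$, so $\varphi(I)=\psi(I)$ and $|\varphi(I)|\le1+\epsilon$. As $\epsilon$ was arbitrary, $|\varphi(I)|\le1$, a contradiction. $\blacksquare$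

This contains Proposition 1. If $X$ is separable and reflexive, put $Y=X^*$, so $Y^*=X$. Each $T\in K(X)$ is the adjoint of $S=T^*\in K(Y)$ (Schauder), and $\|S\|=\|T\|$.

Where does the argument stop for a general separable dual $Y^*$? It stops at the first line of Step 1. For a compact $T$ on $Y^*$ that is not an adjoint, the function $(y^{**},y^*)\mapsto y^{**}(Ty^*)$ need not be continuous on $\Omega$. For instance, on $\ell_1=c_0^*$ let $Tx=(\sum_nx_n)e_1$. The unit vectors $e_n$ tend to $0$ weak$^*$, but $Te_n=e_1$ for all $n$, so with $y^{**}=(1,0,0,\dots)\in\ell_\infty$ the function has value $1$ at $(y^{**},e_n)$ and $0$ at the limit $(y^{**},0)$. Compact operators that collect mass from far-away coordinates are invisible to the representation. A counterexample must live on such operators.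

## 3. What a bound on $|T|_t$ forces

We now make the promise of Section 1 precise. As usual $W\subset X^*=W^{**}$.

**Lemma 4.** Let $W$, $X=W^*$, $C$, $t$ be as in Section 1. If $X_t$ has the $\lambda$-CAP with $\lambda\ge1$, then for each $\epsilon>0$ there is $T\in K(X)$ with
$$\|T^*c-c\|\le 2\lambda/t+2\epsilon\qquad(c\in C).\tag{4}$$

*Proof.* **Step 1: the bidual ball.** We claim that the unit ball of $(X_t)^*$ is $U=C+t^{-1}B_{X^*}$. This set is absolutely convex and weak$^*$-compact, being a sum of two weak$^*$-compact absolutely convex sets, and its support function on $X$ is $|\cdot|_t$. So its polar in $X$ is the unit ball of $X_t$, and by the bipolar theorem $U$ is the polar of that ball.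

**Step 2: choice of $T$.** We want finitely many points of $X$ that control norms on $(\lambda+1)C$. Let $d_1,\dots,d_q$ be an $\epsilon/2$-net of the compact set $(\lambda+1)C$ and $x_i\in B_X$ (original norm) with $x_i(d_i)=\|d_i\|$; put $D=\{x_1,\dots,x_q\}$. If $d\in(\lambda+1)C$ and $\|d-d_i\|\le\epsilon/2$, then $\|d\|\le x_i(d_i)+\epsilon/2\le|x_i(d)|+\epsilon$. Hence
$$\|d\|\le\max_{x\in D}|x(d)|+\epsilon\qquad(d\in(\lambda+1)C).$$
By the $\lambda$-CAP of $X_t$ choose $T\in K(X)$ with $|T|_t\le\lambda$ and $\|Tx-x\|\le\epsilon$ for $x\in D$.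

**Step 3: $T^*$ almost fixes $C$ in norm.** Let $c\in C$. As $c\in U$, we have $T^*c\in\lambda U$, so $T^*c=\lambda(c'+u)$ with $c'\in C$, $u\in X^*$, $\|u\|\le1/t$. By absolute convexity $\lambda c'-c\in(\lambda+1)C$, so Step 2 applies to it. For $x\in D$,
$$\langle x,\lambda c'-c\rangle=\langle x,T^*c-c\rangle-\lambda u(x)=\langle Tx-x,c\rangle-\lambda u(x),$$
and $\|c\|\le1$, so $\|\lambda c'-c\|\le(\epsilon+\lambda/t)+\epsilon$. Finally $T^*c-c=(\lambda c'-c)+\lambda u$ has norm at most $2\lambda/t+2\epsilon$. $\square$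

The lemma upgrades approximation of $I_X$ on a finite set to norm approximation of the identity on $C$ by $T^*$. To contradict (4) we need functionals on operators that are controlled by the values $T^*c$, $c\in C$, and that distinguish $I$ from the compact operators. For finite nonempty sets $G_k$ let $\mathrm{av}_{g\in G_k}$ denote the average.

**Proposition 5.** Let $W$ be a Banach space and $X=W^*$. Suppose there are finite sets $G_k$ $(k\ge0)$, vectors $w^k_g\in W$ $(g\in G_k)$, functionals $\delta_{g,n}\in B_X$ $(g\in G_k$, $k\le n$, $n\ge1)$ and $\rho_k>0$ such that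

- (a) $\|w_g^k\|\le\rho_k$, $\ \rho_k^{-1}\max_g\|w_g^k\|\to0$, and $\rho:=\sum_k\rho_k<\infty$;
- (b) for $\psi_n(T)=\sum_{k=0}^n\mathrm{av}_{g\in G_k}\langle T\delta_{g,n},w^k_g\rangle$ we have $\psi_n(I)=1$ for all $n\ge1$, and $\lim_n\psi_n(T)=0$ for every compact $T$ on $X$.

Let $C$ be the closed absolutely convex hull of $\{\rho_k^{-1}w^k_g:k\ge 0,\ g\in G_k\}$. Then $C\subset B_W$ is norm compact, $X_t$ fails the $\lambda$-CAP whenever $\lambda,t\ge1$ and $t>2\rho\lambda$, and $W$ fails the CAP.

*Proof.* The generators lie in $B_W$ and form a norm-null sequence, so $C$ is norm compact (Mazur). For every bounded $T$ on $X$,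
$$|1-\psi_n(T)|=|\psi_n(I-T)|\le\sum_{k\le n}\max_g|\langle\delta_{g,n},(I-T^*)w^k_g\rangle|\le\sum_k\rho_k\sup_{c\in C}\|T^*c-c\|=\rho\sup_{c\in C}\|T^*c-c\|\tag{5}$$
for all $n$. If $X_t$ has the $\lambda$-CAP, take $T$ from Lemma 4 and let $n\to\infty$: since $\psi_n(T)\to0$, we get $1\le\rho(2\lambda/t+2\epsilon)$ for each $\epsilon>0$, hence $t\le2\rho\lambda$. If $W$ has the CAP, there is $S\in K(W)$ with $\|Sc-c\|\le1/(2\rho)$ on $C$. Then $T=S^*$ is compact, $T^*c=S^{**}c=Sc$, and (5) gives $|1-\psi_n(S^*)|\le1/2$ for all $n$, which contradicts $\psi_n(S^*)\to0$. $\square$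

So we need a space $W$ with test data as in Proposition 5 whose dual is separable and has the CMAP.

**A toy version.** Let $W=c$, the convergent sequences, written as pairs $(x,z)$ with $x_n\to z$. Then $W^*=\ell_1\oplus_1\mathbb K$, where $(f,h)$ acts by $\sum f_nx_n+hz$. Let $\delta_n(x,z)=x_n$, let $w$ be the constant sequence $1$ (with $z=1$), and $\psi_n(T)=\langle T\delta_n,w\rangle$. Then $\psi_n(I)=1$. The operators $P_r\oplus 1$ are compact contractions on $W^*$ converging pointwise to $I$, yet $\psi_n(P_r\oplus1)=0$ for $n>r$. So a dual of this shape can be approximated by compact operators that the functionals $\psi_n$ do not notice. But (b) fails: the rank-one operators $Tf=f(w)\delta_1$ and $Tf=f(w)\lim$ have $\psi_n(T)=1$ for all $n$. (It must fail, as $c$ has the CAP: $(x,z)\mapsto((x_1,\dots,x_r,z,z,\dots),z)$ are finite-rank contractions tending to $I$.) These two operators show the two ways in which $T$ may move mass away from coordinate $n$: into a fixed earlier coordinate, or into the limit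 $z$. We replace the scalar coordinates by finite-dimensional spaces $F_n$, and the limit by a space $Z$, so that after averaging the first kind of contribution vanishes identically and the second becomes small.

## 4. Characters, signs and finite-dimensional blocks

The blocks follow Davie. For $k\ge0$ let $G_k=\mathbb Z_2^{k+2}$, written multiplicatively, so $|G_k|=2^{k+2}$ and $g^2=1$. It has $2^{k+2}$ characters; they are $\pm1$-valued, and distinct characters are orthogonal for $\mathrm{av}_{g\in G_k}$. For example, $G_0$ has four elements and four characters. Put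
$$\kappa_k=4\sqrt{k+1}\,2^{-k/2},$$
which is nonincreasing since $\kappa_{k+1}^2/\kappa_k^2=(k+2)/(2(k+1))\le1$. We use Hoeffding's inequality: if $S$ is a sum of independent mean-zero real variables with values in $[-c_i,c_i]$, then $P(|S|\ge u)\le2\exp(-u^2/(2\sum c_i^2))$.

**Lemma 6.** One can choose characters $\tau^k_j$ $(1\le j\le2^{k+1},\ k\ge0)$ and $\sigma^k_j$ $(1\le j\le2^k,\ k\ge1)$ of $G_k$, all distinct for fixed $k$, and signs $\varepsilon^k_j,\eta^k_j$ $(k\ge1,\ j\le2^k)$, such that for all $k\ge1$, $h\in G_k$, $g\in G_{k-1}$: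
$$\Big|2^{-k-1}\sum_j\tau^k_j(h)-2^{-k}\sum_j\sigma^k_j(h)\Big|\le\kappa_k,\tag{6}$$
$$\Big|2^{-k}\sum_j\varepsilon^k_j\tau^{k-1}_j(g)\sigma^k_j(h)\Big|\le\kappa_k,\tag{7}$$
$$\Big|2^{-k}\sum_j\eta^k_j\tau^{k-1}_j(g)\sigma^k_j(h)\Big|\le\kappa_k,\tag{8}$$
$$\Big|2^{-k}\sum_j\varepsilon^k_j\eta^k_j\sigma^k_j(h)\Big|\le\kappa_k.\tag{9}$$

*Proof.* For $k=0$ take any two distinct characters $\tau^0_1,\tau^0_2$. Let $k\ge1$.

**Choice of characters.** Split the $2^{k+2}$ characters into $2^k$ quadruples. Independently in each quadruple, use a uniform random permutation to choose one $\sigma$ and two $\tau$'s. This gives $2^k$ characters $\sigma$ and $2^{k+1}$ characters $\tau$. Fix $h$. Each quadruple contributes to $\sum\tau_j(h)-2\sum\sigma_j(h)$ a variable with values in $[-4,4]$. Its mean is $0$, because each chosen character has the same mean value at $h$, namely the mean over the quadruple. There are $2^k$ independent contributions, so the sum reaches $8\sqrt{k+1}\,2^{k/2}$ in modulus with probability at most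
$$2\exp\Big(-\frac{64(k+1)2^k}{32\cdot2^k}\Big)=2e^{-2(k+1)} .$$
Since $2^{k+2}\cdot2e^{-2(k+1)}=4(2e^{-2})^{k+1}<1$ for $k\ge1$, some choice works for all $h\in G_k$ at once. Divide by $2^{k+1}$ to get (6).

**Choice of signs.** With the characters fixed for all levels, choose all $\varepsilon_j^k,\eta^k_j$ $(j\le2^k)$ as independent random signs; then the products $\varepsilon^k_j\eta^k_j$ are independent random signs too. Each of the sums in (7)–(9), without the factor $2^{-k}$, is a sum of $2^k$ independent signs, and reaches $4\sqrt{k+1}\,2^{k/2}$ in modulus with probability at most $2e^{-8(k+1)}$. There are at most $2\cdot2^{2k+3}+2^{k+2}$ such events, and $2(2^{2k+4}+2^{k+2})e^{-8(k+1)}\le12\,(4e^{-8})^{k+1}<1$. So some choice avoids all of them. $\square$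

Let $G_k'$ $(k\ge1)$ be disjoint copies of $G_k$, let $\Gamma=\bigsqcup_{k\ge0}G_k\sqcup\bigsqcup_{k\ge1}G_k'$, and work in $\ell_\infty(\Gamma)$. For $k\ge1$, $j\le2^k$ define elements of $\ell_\infty(\Gamma)$, zero where not specified:
$$e^k_j=\begin{cases}\tau^{k-1}_j&\text{on }G_{k-1}\\ \varepsilon^k_j\sigma^k_j&\text{on }G_k\end{cases}\qquad\qquad\hat e^k_j=\begin{cases}\tau^{k-1}_j&\text{on }G_{k-1}\\ \eta^k_j\sigma^k_j&\text{on }G_k'.\end{cases}$$
So $\hat e^k_j$ agrees with $e^k_j$ on $G_{k-1}$ but ends on a private copy of $G_k$ with independent signs. For $n\ge1$ put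
$$E_n=\mathrm{span}\{e^k_j:k\le n\},\quad E=\bigcup_nE_n,\quad H=\overline E,\quad F_n=E_n+\mathrm{span}\{\hat e^{n+1}_j:j\le2^{n+1}\},$$
and, for $x\in\ell_\infty(\Gamma)$,
$$A^k_j(x)=\mathrm{av}_{g\in G_{k-1}}\tau^{k-1}_j(g)x(g),\quad B^k_j(x)=\mathrm{av}_{g\in G_k}\varepsilon^k_j\sigma^k_j(g)x(g),\quad\hat B^k_j(x)=\mathrm{av}_{g\in G_k'}\eta^k_j\sigma^k_j(g)x(g).$$
A coefficient of $x$ along $e^k_j$ can be read off on either of the two groups that carry $e^k_j$. The next lemma says that the readings agree.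

**Lemma 7.** On $F_n$ we have
$$A^k_j=B^k_j\quad(1\le k\le n),\qquad A^{n+1}_j=\hat B^{n+1}_j.\tag{10}$$

*Proof.* We check the spanning vectors $e^l_i$ $(l\le n)$ and $\hat e^{n+1}_i$, using orthogonality of distinct characters. Let $k\le n$. On $G_{k-1}$ the vector $e^l_i$ is nonzero only for $l=k$, where it is $\tau^{k-1}_i$, and for $l=k-1$, where it is $\pm\sigma^{k-1}_i\perp\tau^{k-1}_j$; so $A^k_j(e^l_i)=\delta_{kl}\delta_{ij}$. On $G_k$ it is nonzero only for $l=k$, where it is $\varepsilon_i^k\sigma^k_i$, and for $l=k+1$, where it is $\tau^k_i\perp\sigma^k_j$; so $B^k_j(e^l_i)=\delta_{kl}\delta_{ij}$. The vector $\hat e^{n+1}_i$ lives on $G_n\sqcup G'_{n+1}$. It vanishes on $G_{k-1}$, so $A^k_j(\hat e^{n+1}_i)=0$. Also $B^k_j(\hat e^{n+1}_i)=0$: the supports are disjoint if $k<n$, and $\tau^n_i\perp\sigma^n_j$ if $k=n$.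

Now level $n+1$. On $G_n$ only $l=n$ contributes among the $e^l_i$ with $l\le n$, and $\sigma_i^n\perp\tau^n_j$, so $A^{n+1}_j(e^l_i)=0$. Since $e^l_i$ vanishes on $G'_{n+1}$, $\hat B^{n+1}_j(e^l_i)=0$. Finally $A^{n+1}_j(\hat e^{n+1}_i)=\delta_{ij}=\hat B^{n+1}_j(\hat e^{n+1}_i)$. $\square$

Here are the vectors from which everything is built. For $g\in G_k$ let
$$\Phi^0_g=\tfrac12\sum_{j\le2}\tau^0_j(g)e^1_j,\qquad\Phi^k_g=2^{-k-1}\sum_j\tau^k_j(g)e^{k+1}_j-2^{-k}\sum_j\varepsilon^k_j\sigma^k_j(g)e^k_j\quad(k\ge1),$$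
$$\hat\Phi^k_g=2^{-k-1}\sum_j\tau^k_j(g)\hat e^{k+1}_j-2^{-k}\sum_j\varepsilon^k_j\sigma^k_j(g)e^k_j\quad(k\ge1),$$
$$v^k_g=2^{-k}\sum_j\varepsilon^k_j\sigma^k_j(g)\hat e^k_j\quad(k\ge1),\qquad y^k_g=2^{-k}\sum_j\eta^k_j\sigma^k_j(g)e^k_j\quad(k\ge1).$$
Then $\Phi^k_g\in E_{k+1}$, $\hat\Phi^k_g\in F_k$ for $k\ge1$, $v^k_g\in F_{k-1}$ for $k\ge2$, and $y^k_g\in E_k$.

**Lemma 8.** All these vectors of level $k$ have norm at most $\kappa_k$ in $\ell_\infty(\Gamma)$.

*Proof.* Let $k\ge1$. At $h\in G_k$, $\Phi^k_g$ has the value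
$$2^{-k-1}\sum_j\tau^k_j(g)\tau^k_j(h)-2^{-k}\sum_j\sigma^k_j(g)\sigma^k_j(h),$$
which is the expression in (6) at $gh$. On $G_{k+1}$ it equals $2^{-k-1}\sum_j\varepsilon^{k+1}_j\tau^k_j(g)\sigma^{k+1}_j(h)$, bounded by $\kappa_{k+1}\le\kappa_k$ by (7) for $k+1$. On $G_{k-1}$ use (7) for $k$. For $\hat\Phi^k_g$ the values on $G_k$ and $G_{k-1}$ are the same, and on $G'_{k+1}$ we use (8) for $k+1$. For $v^k_g$: on $G_{k-1}$ use (7); at $h\in G_k'$ the value is $2^{-k}\sum_j\varepsilon^k_j\eta^k_j\sigma^k_j(gh)$, so use (9). For $y^k_g$: on $G_{k-1}$ use (8); on $G_k$ the value is again the expression in (9) at $gh$. Finally $\|\Phi^0_g\|\le1\le\kappa_0$. $\square$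

**Warm-up: $H$ fails the CAP.** This shows the mechanism without duals. By (10) and continuity, $A^k_j=B^k_j$ on $H$ for all $k\ge1$. For a bounded $T$ on $H$ put $\beta^k(T)=2^{-k}\sum_jB^k_j(Te^k_j)$, a normalized trace at level $k$; clearly $\beta^k(I)=1$. By definition of $\Phi^k_g$ and of $A,B$,
$$\mathrm{av}_{g\in G_k}(T\Phi^k_g)(g)=2^{-k-1}\sum_jA^{k+1}_j(Te^{k+1}_j)-2^{-k}\sum_jB^k_j(Te^k_j)=\beta^{k+1}(T)-\beta^k(T)\quad(k\ge1),$$
and $\mathrm{av}_{g\in G_0}(T\Phi^0_g)(g)=\beta^1(T)$. So $\beta^{n+1}(T)=\sum_{k=0}^n\mathrm{av}_g(T\Phi^k_g)(g)$. On the other hand $\beta^k(T)=\mathrm{av}_{g\in G_k}(T\zeta^k_g)(g)$ with $\zeta^k_g=2^{-k}\sum_j\varepsilon^k_j\sigma^k_j(g)e^k_j$ and $\|\zeta^k_g\|\le1$. If $T$ is compact, $T(B_H)$ is relatively compact in $H\subset c_0(\Gamma)$, so its elements tend to $0$ uniformly on $G_k$ as $k\to\infty$, and $\beta^k(T)\to0$. Now let $\gamma_k=\kappa_k2^{0.45k}$; then $\gamma=\sum\gamma_k<\infty$, and the vectors $\gamma_k^{-1}\Phi^k_g$ form a null sequence. If $T$ were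 compact with $\|T\gamma_k^{-1}\Phi_g^k-\gamma_k^{-1}\Phi^k_g\|\le1/(2\gamma)$ for all $k,g$, we would get $|1-\beta^{n+1}(T)|\le1/2$ for all $n$, a contradiction.

One would now like to use $W=\{(x,z):x_n\in E_n,\ z\in H,\ x_n\to z\}$ as in the toy. Two things are missing. First, we would need compact operators approximating the identity of $H^*$, and nothing at hand provides them. We replace $H$ by a space $Z$ that maps to $H$. Second, a test vector with limit $\Phi^k_g\in E_{k+1}$ needs coordinates for small $n$ as well, and in coordinate $m$ the telescoping sum above must stop at level $m$. Stopping it with $-\zeta^m_g$, the part of $\Phi^m_g$ in $E_m$, gives a vector that is not small: its value at $g\in G_m$ is $-2^{-m}\sum_j\sigma^m_j(g)^2=-1$. The vectors $\hat e^{m+1}_j\in F_m$ repair this. Adding $2^{-m-1}\sum_j\tau^m_j(g)\hat e^{m+1}_j$ makes $-\zeta^m_g$ small and turns it into $\hat\Phi^m_g$. The unwanted term which this creates is removed by $-v^{m+1}_g$, which is small because the signs $\eta$ in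 $\hat e^{m+1}_j$ are independent of the signs $\varepsilon$ in $v^{m+1}_g$. The vectors $y^k_g$ will handle the contribution of $Z$.

## 5. A space $Z$ over $H$ whose dual has compact contractions tending to the identity

This section follows Willis. We want a Banach space $Z$, a contraction $\pi:Z\to H$ and a linear lift $\theta:E\to Z$ with $\pi\theta=\mathrm{id}_E$, such that $\theta(\Phi^k_g)$ and $\theta(y^k_g)$ remain small and $Z^*$ has the CMAP.

Let $I$ index all the vectors $\Phi^k_g$ $(k\ge0,\ g\in G_k)$ and $y^k_g$ $(k\ge1,\ g\in G_k)$. (The context will distinguish the index set from the identity.) Let $k(i)$ be the level of $i$, and let $u_i$ be the $i$-th vector divided by $\kappa_{k(i)}$, so $\|u_i\|\le1$. There are at most $8\cdot2^k$ indices of level $k$. By orthogonality $\mathrm{av}_{g\in G_k}\sigma^k_j(g)y^k_g=2^{-k}\eta^k_je^k_j$, so $\mathrm{span}\{u_i\}=E$.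

A lift of $E$ must respect the linear relations among the $u_i$, so $Z$ has to be a quotient by these relations. Truncating to finitely many $i$ does not respect relations. The remedy is to let the coefficients depend on a parameter $s$ and to approximate by moving $s$. Let $J=[0.3,0.4]$ with normalized Lebesgue measure $\mu$, let $L=L_{4/3}(J\times I)$ ($\mu\times$ counting measure), and
$$M=\Big(\sum_i2^{-1.2k(i)}\Big)^{1/4}.$$
Since $M^4\le8\sum_k2^{-0.2k}$ and level $0$ contributes at least $1$, we have $1\le M<\infty$. For $a\in L$ put $f_a(s)=\sum_ia_i(s)2^{-k(i)s}u_i\in H$. By Hölder and $s\ge0.3$,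
$$\sum_i|a_i(s)|2^{-k(i)s}\le\|a(s)\|_{\ell_{4/3}}\Big(\sum_i2^{-4k(i)s}\Big)^{1/4}\le M\|a(s)\|_{\ell_{4/3}}.\tag{11}$$
So the series converges absolutely for a.e. $s$, $f_a$ is strongly measurable, and $a\mapsto f_a$ is bounded from $L$ to $L_{4/3}(J;H)$ with norm at most $M$. Hence $N=\{a\in L:f_a=0\text{ a.e.}\}$ is closed. Let $Z=L/N$ with $M$ times the quotient norm.

**The map $\pi$.** Put $\pi[a]=\int_Jf_a\,d\mu$. This depends only on the class, and by (11) and $\mu(J)=1$, $\|\pi[a]\|\le M\int\|a(s)\|_{\ell_{4/3}}d\mu\le M\|a\|_L$ for each representative; so $\|\pi\|\le1$.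

**The lift $\theta$.** For finite sums put $\theta(\sum\lambda_iu_i)=[a]$ with $a_i(s)=\lambda_i2^{k(i)s}$. Then $f_a(s)=\sum\lambda_iu_i$ for all $s$. So if $\sum\lambda_iu_i=0$ then $a\in N$, and $\theta$ is well defined and linear on $E$, with $\pi\theta(u)=u$. Since $2^{ks}\le2^{0.4k}$ on $J$ and $\Phi^k_g,y^k_g$ are $\kappa_k$ times single vectors $u_i$,
$$\|\theta(\Phi^k_g)\|\le M\kappa_k2^{0.4k},\qquad\|\theta(y^k_g)\|\le M\kappa_k2^{0.4k}.\tag{12}$$

**Example.** Suppose there were only two indices, with $u_1=u_2=u\ne0$ and levels $k_1,k_2$. Then $a\in N$ means $2^{-k_1s}a_1(s)+2^{-k_2s}a_2(s)=0$ a.e. Truncation $(a_1,a_2)\mapsto(a_1,0)$ does not preserve $N$. But suppose each function $2^{-k_is}a_i(s)$ is replaced by its averages over some other part of $J$, the same for both $i$. Then the sum stays zero. This is what the next proof does. Moving from $s$ to a smaller parameter $t$ costs a factor $2^{-k(s-t)}$, which tends to $0$ with the level $k$ and produces compactness.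

**Lemma 9.** $Z^*$ is separable, and there are compact contractions $R_r$ on $Z^*$ with $R_r\to I$ strongly.

*Proof.* Up to a scalar multiple of the norm, $Z^*=N^\perp\subset L_4(J\times I)$, which is separable because $I$ is countable. Split $J$ into $r$ consecutive intervals $J_1<\dots<J_r$ of equal length, so $\mu(J_m)=1/r$, and define
$$(D_ra)_i(t)=r\int_{J_{m+1}}2^{-k(i)(s-t)}a_i(s)\,d\mu(s)\quad(t\in J_m,\ m<r),\qquad(D_ra)_i=0\text{ on }J_r .$$

**Step 1: $\|D_r\|\le1$ on $L$.** Since $s\ge t$ here, $|(D_ra)_i(t)|$ is at most the average of $|a_i|$ over $J_{m+1}$. By Jensen, $\int_{J_m}|(D_ra)_i|^{4/3}d\mu\le\frac1r\cdot r\int_{J_{m+1}}|a_i|^{4/3}d\mu$. Sum over $m<r$ and $i$.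

**Step 2: $D_r$ is compact.** It acts diagonally in $i$. The $i$-th block has rank at most $r-1$, because on $J_m$ the function $(D_ra)_i$ is a multiple of $2^{k(i)t}$. Since $t\le\min J_{m+1}$ for $t\in J_m$, Hölder gives
$$|(D_ra)_i(t)|\le r\Big(\int_{J_{m+1}}2^{-4k(i)(s-\min J_{m+1})}d\mu(s)\Big)^{1/4}\Big(\int_{J_{m+1}}|a_i|^{4/3}d\mu\Big)^{3/4}.$$
Raising to the power $4/3$, integrating over $J_m$ (measure at most $1$) and summing over $m$, we see that the $i$-th block has norm at most $r\max_m(\int_{J_{m+1}}2^{-4k(i)(s-\min J_{m+1})}d\mu)^{1/4}$. As $d\mu=10\,ds$, the integral is at most $10/(4k(i)\ln2)$ for $k(i)\ge1$, so the block norms tend to $0$ as $k(i)\to\infty$. There are finitely many $i$ per level and the norm of a block-diagonal operator is the supremum of the block norms, so $D_r$ is a norm limit of finite-rank operators.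

**Step 3: $D_rN\subset N$.** Let $a\in N$ and $t\in J_m$, $m<r$. Then
$$f_{D_ra}(t)=\sum_i2^{-k(i)t}(D_ra)_i(t)u_i=r\sum_i\int_{J_{m+1}}2^{-k(i)s}a_i(s)\,d\mu(s)\,u_i=r\int_{J_{m+1}}f_a\,d\mu=0,\tag{13}$$
the interchange being justified by (11), since $\int\|a(s)\|_{\ell_{4/3}}d\mu<\infty$. On $J_r$, $f_{D_ra}=0$. So $D_r^*N^\perp\subset N^\perp$, and $R_r=D_r^*|_{N^\perp}$ is a compact contraction.

**Step 4: $R_r\to I$ strongly.** By Fubini, $(D_r^*b)_i(s)=r\int_{J_m}2^{-k(i)(s-t)}b_i(t)\,d\mu(t)$ for $s\in J_{m+1}$ $(1\le m<r)$, and $(D_r^*b)_i=0$ on $J_1$. Let $b$ have finitely many nonzero coordinates, all continuous. For $s\in J_{m+1}$, $t\in J_m$ we have $0\le s-t\le0.2/r$, so by uniform continuity $D_r^*b-b\to0$ uniformly off $J_1$, while it stays bounded on $J_1$ and $\mu(J_1)=1/r$. Thus $D_r^*b\to b$ in $L_4$. Such $b$ are dense in $L_4(J\times I)$ and $\|D_r^*\|\le1$, so $D_r^*\to I$ strongly on $L_4$, in particular on $N^\perp$. $\square$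

## 6. The space $W$ and its dual

Let
$$W=\{(x,z):x=(x_n)_{n\ge1}\in\ell_\infty(F_n),\ z\in Z,\ \|x_n-\pi z\|\to0\}\subset\ell_\infty(F_n)\oplus_\infty Z .\tag{14}$$
If all $F_n$ and $Z$ are the scalars and $\pi$ is the identity, this is the space $c$ of the toy. $W$ is closed, because $(x,z)\mapsto\limsup\|x_n-\pi z\|$ is continuous. The map $(x,z)\mapsto z$ sends $W$ onto $Z$: given $z$, we have $\pi z\in H=\overline{\bigcup E_n}$ and the $E_n\subset F_n$ increase, so there are $x_n\in E_n$ with $x_n\to\pi z$. Its kernel is $c_0(F_n)$.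

**Lemma 10.** $\Xi((f_n),h)(x,z)=\sum f_n(x_n)+h(z)$ defines an isometry of $\ell_1(F_n^*)\oplus_1Z^*$ onto $W^*=:X$. Hence $X$ is separable and has the CMAP.

*Proof.* Clearly $\|\Xi\|\le1$.

**Onto.** Let $\varphi\in W^*$. Then $\varphi|_{c_0(F_n)}$ is given by some $(f_n)\in\ell_1(F_n^*)$. The functional $\varphi-\Xi((f_n),0)$ vanishes on the kernel of the open surjection $W\to Z$, so it has the form $(x,z)\mapsto h(z)$ with $h\in Z^*$.

**Isometry.** Given $\epsilon>0$, choose $N_0$ with $\sum_{n>N_0}\|f_n\|<\epsilon$, vectors $x_n\in B_{F_n}$ with $f_n(x_n)=\|f_n\|$ for $n\le N_0$, and $z$ with $\|z\|<1$ and $\mathrm{Re}\,h(z)\ge\|h\|-\epsilon$. Since $\|\pi z\|<1$, elements $x_n\in E_n$ with $x_n\to\pi z$ have norm less than $1$ for all large $n$. Use these for large $n$, and put $x_n=0$ for the finitely many other $n>N_0$. Then $(x,z)\in B_W$ and $\mathrm{Re}\,\Xi((f_n),h)(x,z)\ge(\sum\|f_n\|-\epsilon)-\epsilon+(\|h\|-\epsilon)$.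

**Separability and CMAP.** The spaces $F_n^*$ are finite-dimensional and $Z^*$ is separable. Let $P_r$ be the projection of $\ell_1(F_n^*)$ onto the first $r$ summands. The operators $P_r\oplus R_r$ are compact contractions converging strongly to $I$. $\square$

## 7. Test vectors and the functionals $\psi_n$

**Test vectors.** For $k\ge0$, $g\in G_k$ let $w^k_g$ have $Z$-component $\theta(\Phi^k_g)$ and coordinates $(n\ge1)$
$$(w^k_g)_n=\begin{cases}\Phi^k_g&n\ge k+1\\ \hat\Phi^k_g&n=k\\-v^k_g&n=k-1\\0&n<k-1.\end{cases}$$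
The $n$-th coordinate lies in $F_n$, and since $\pi\theta(\Phi^k_g)=\Phi^k_g$ is the eventual value, $w^k_g\in W$. For instance, $w^0_g$ has all coordinates $\Phi^0_g$, and $w^1_g$ has coordinates $\hat\Phi^1_g,\Phi^1_g,\Phi^1_g,\dots$. By Lemma 8, (12) and $M\ge1$, $\|w^k_g\|\le M\kappa_k2^{0.4k}$. Put
$$\rho_k=M\kappa_k2^{0.45k},\qquad\rho=\sum_{k\ge0}\rho_k=\sum_k4M\sqrt{k+1}\,2^{-0.05k}<\infty .$$
Then $\rho_k^{-1}\|w^k_g\|\le2^{-0.05k}$, so (a) of Proposition 5 holds.

**Functionals.** For $g\in G_k$, $k\le n$, let $\delta_{g,n}(x,z)=x_n(g)$; clearly $\|\delta_{g,n}\|\le1$. With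
$$\psi_n(T)=\sum_{k=0}^n\mathrm{av}_{g\in G_k}\langle T\delta_{g,n},w^k_g\rangle ,$$
condition (b) of Proposition 5 is the following.

**Proposition 11.** $\psi_n(I)=1$ for all $n\ge1$, and $\lim_n\psi_n(T)=0$ for every compact $T$ on $X$.

*Proof.* **Step 1: $\psi_n(I)=1$.** We have $\psi_n(I)=\sum_{k<n}\mathrm{av}_g\Phi^k_g(g)+\mathrm{av}_g\hat\Phi^n_g(g)$. Here $\Phi^0_g(g)=\frac12\sum_{j\le2}\tau^0_j(g)^2=1$, and for $k\ge1$
$$\Phi^k_g(g)=\hat\Phi^k_g(g)=2^{-k-1}2^{k+1}-2^{-k}2^k=0 .$$

**Step 2: the matrix of $T$.** The aim is to split $\psi_n(T)$ according to where $T$ sends coordinate $n$. Let $T$ be compact. For $f\in F_n^*$ let $(\iota_nf)(x,z)=f(x_n)$, so $\iota_nf\in X$ and $\|\iota_nf\|\le\|f\|$. By Lemma 10, $T\iota_nf=\Xi((\phi_{nm}(f))_m,h_n(f))$ with linear maps $\phi_{nm}:F_n^*\to F_m^*$ and $h_n:F_n^*\to Z^*$. As $F_n$ and $F_m$ are finite-dimensional, $\phi_{nm}(f)=f\circ a_{nm}$ for an operator $a_{nm}:F_m\to F_n$. Likewise, the formula $f(b_nz)=h_n(f)(z)$ defines an operator $b_n:Z\to F_n$,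 because $F_n=F_n^{**}$. Thus
$$T\iota_nf=\Xi\big((f\circ a_{nm})_m,\ f\circ b_n\big),\qquad\|b_n\|\le\|T\| .$$
The set $\{T\iota_nf:n\ge1,\ f\in B_{F_n^*}\}$ is relatively compact. The tail functions $((f_m),h)\mapsto\sum_{m\ge N}\|f_m\|$ are $1$-Lipschitz and tend to $0$ pointwise, hence uniformly on relatively compact sets:
$$\epsilon_N:=\sup_{n,\,f\in B_{F_n^*}}\sum_{m\ge N}\|f\circ a_{nm}\|\to0\qquad(N\to\infty).\tag{15}$$
Since $\delta_{g,n}=\iota_n(\delta_g|_{F_n})$, where $\delta_g$ is evaluation at $g$ and $\|\delta_g|_{F_n}\|\le1$,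
$$\psi_n(T)=\sum_{m<n}\mathrm I_m+\mathrm{II}+\mathrm{III},$$
$$\mathrm I_m=\sum_{k\le n}\mathrm{av}_g\big(a_{nm}(w^k_g)_m\big)(g),\quad\mathrm{II}=\sum_{k\le n}\mathrm{av}_g\sum_{m\ge n}\big(a_{nm}(w^k_g)_m\big)(g),\quad\mathrm{III}=\sum_{k\le n}\mathrm{av}_g\big(b_n\theta(\Phi^k_g)\big)(g).$$

**Step 3: late coordinates, $\mathrm{II}\to0$.** By (15), $|\mathrm{II}|\le\epsilon_n\sum_k\max_g\|w^k_g\|\le\epsilon_n\rho\to0$. This is the one place where compactness of $T$ is used.

**Step 4: early coordinates, $\mathrm I_m=0$.** Here the test vectors were designed to telescope without remainder. Let $m<n$ and $a=a_{nm}:F_m\to F_n$. By definition of $(w^k_g)_m$ only $k\le m+1\le n$ contribute: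
$$\mathrm I_m=\sum_{k=0}^{m-1}\mathrm{av}_{g\in G_k}(a\Phi^k_g)(g)+\mathrm{av}_{g\in G_m}(a\hat\Phi^m_g)(g)-\mathrm{av}_{g\in G_{m+1}}(av^{m+1}_g)(g).$$
Insert the definitions of the vectors. For example,
$$\mathrm{av}_{g\in G_k}(a\Phi^k_g)(g)=2^{-k-1}\sum_j\mathrm{av}_g\tau^k_j(g)(ae^{k+1}_j)(g)-2^{-k}\sum_j\mathrm{av}_g\varepsilon^k_j\sigma^k_j(g)(ae^k_j)(g),$$
and the averages are $A^{k+1}_j(ae^{k+1}_j)$ and $B^k_j(ae^k_j)$; for $k=0$ the second sum is absent. Collecting,
$$\mathrm I_m=\sum_{k=0}^{m-1}2^{-k-1}\sum_jA^{k+1}_j(ae^{k+1}_j)-\sum_{k=1}^m2^{-k}\sum_jB^k_j(ae^k_j)+2^{-m-1}\sum_jA^{m+1}_j(a\hat e^{m+1}_j)-2^{-m-1}\sum_jB^{m+1}_j(a\hat e^{m+1}_j).$$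
The operator $a$ takes values in $F_n$, and all superscripts are at most $m+1\le n$, so (10) gives $A^k_j=B^k_j$ throughout. The first two sums cancel (put $k+1=l$ in the first), and so do the last two. Hence $\mathrm I_m=0$.

**Step 5: the limit space, $\mathrm{III}\to0$.** Let $b=b_n$; the composition $b\theta:E\to F_n$ is linear. As before,
$$\mathrm{III}=\sum_{k=0}^n2^{-k-1}\sum_jA^{k+1}_j(b\theta(e^{k+1}_j))-\sum_{k=1}^n2^{-k}\sum_jB^k_j(b\theta(e^k_j)).$$
By (10), $A^k_j=B^k_j$ on $F_n$ for $k\le n$, so everything cancels except the last term of the first sum: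
$$\mathrm{III}=2^{-n-1}\sum_jA^{n+1}_j(b\theta(e^{n+1}_j)).$$
Written out as it stands, this is an average over $g\in G_n$ of $b\theta$ applied to $2^{-n-1}\sum_j\tau^n_j(g)e^{n+1}_j$, a vector with value $1$ at $g$, hence not small. But $b\theta(e^{n+1}_j)\in F_n$, so the second identity of (10) moves the reading to the private group:
$$\mathrm{III}=2^{-n-1}\sum_j\hat B^{n+1}_j(b\theta(e^{n+1}_j))=\mathrm{av}_{g\in G'_{n+1}}\big(b\theta(y^{n+1}_g)\big)(g),$$
where $G'_{n+1}$ is identified with $G_{n+1}$ in the index of $y^{n+1}_g=2^{-n-1}\sum_j\eta^{n+1}_j\sigma^{n+1}_j(g)e^{n+1}_j$. These vectors are small, since $e^{n+1}_j$ carries the signs $\varepsilon$ and not $\eta$. By (12),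
$$|\mathrm{III}|\le\|T\|M\kappa_{n+1}2^{0.4(n+1)}=4\|T\|M\sqrt{n+2}\,2^{-0.1(n+1)}\to0 .\qquad\square$$

## 8. Proof of Theorem 1

Take $W$ from (14), $\rho$ from Section 7, and let $C$ be the closed absolutely convex hull of $\{\rho_k^{-1}w^k_g:k\ge 0,\ g\in G_k\}$. By Section 7 the hypotheses of Proposition 5 hold, so $C\subset B_W$ is norm compact and absolutely convex.

**Part 1** is Lemma 10.

**Part 2.** By Section 1, $|\cdot|_t$ is an equivalent norm on $X$ and is dual to the norm of $W_t$, so $X_t$ is a separable dual space. The operators $S=P_r\oplus R_r$ of Lemma 10 satisfy $|S|_t\le t+1$ by (3), are compact, and converge strongly to $I$; so $X_t$ has the $(t+1)$-CAP, in particular the CAP. By Proposition 5 it fails the $\lambda$-CAP whenever $\lambda\ge1$ and $t>2\rho\lambda$. With $\lambda=1$ and $t>2\rho$, it fails the CMAP. This answers the question in the negative.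

**Part 3.** $X_\infty$ is separable, and it is the dual of $(\bigoplus_mW_m)_{\ell_2}$, where $W_m$ is $W_t$ for $t=m$.

For the CAP, let $Q\subset X_\infty$ be compact. The canonical projections $\Pi_{m_0}$ onto $\bigoplus_{m\le m_0}X_m$ are contractions tending to $I$ strongly, hence uniformly on $Q$, as $m_0\to\infty$. On a fixed finite sum, the direct sum of $m_0$ copies of $P_r\oplus R_r$ is compact with norm at most $m_0+1$ by (3), and tends to the identity strongly, hence uniformly on the compact set $\Pi_{m_0}Q$, as $r\to\infty$. Composing with $\Pi_{m_0}$ gives compact operators on $X_\infty$ that approximate $I$ uniformly on $Q$.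

Suppose $X_\infty$ had the $\lambda$-CAP; we may take $\lambda\ge1$. Let $j_m:X_m\to X_\infty$ be the inclusion and $Q_m$ the coordinate projection onto $X_m$. If $T$ is compact on $X_\infty$ with norm at most $\lambda$, then $Q_mTj_m$ is compact on $X_m$ with norm at most $\lambda$, and $|Q_mTj_mx-x|_m\le\|Tj_mx-j_mx\|$ for $x\in X_m$. So every $X_m$ would have the $\lambda$-CAP, which contradicts part 2 for $m>2\rho\lambda$.

**Part 4.** $W$ fails the CAP by Proposition 5, and $W^*=X$ has the CMAP by part 1. $\blacksquare$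

**Remark (order of growth).** By part 2, for $t>2\rho$ (and $t\ge1$) the infimum of those $\lambda\ge1$ for which $X_t$ has the $\lambda$-CAP lies in $[t/(2\rho),\,t+1]$. All $X_t$ are isomorphic to $X$, which has the CMAP in its original dual norm. So the CMAP depends on the chosen dual norm, and under the dual renormings (1) the constant deteriorates at a rate that is linear in $t$.
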